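# A split $p$-adic group with a Bernstein block whose $K$-theory is that of the wallpaper group $pgg$

## 1. Blocks, their tori and their $C^*$-algebras

Throughout, $F$ is a non-archimedean local field (a finite extension of $\mathbb Q_p$ or of $\mathbb F_p((T))$), with ring of integers $\mathcal O$, uniformizer $\varpi$, residue field $\mathbb F_q$ and normalized valuation $\mathrm{val}$. $\mathbf G$ is a connected reductive group over $F$ and $G=\mathbf G(F)$. Representations are smooth and complex. When $q$ is odd, $\eta$ denotes the quadratic character of $\mathbb F_q^\times$, also viewed as a character of $\mathcal O^\times$.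

**Unramified characters.** Let $L$ be a Levi subgroup of a parabolic subgroup of $G$, and let $L^1$ be the set of $l\in L$ with $\mathrm{val}(\chi(l))=0$ for every $F$-rational character $\chi$ of $L$. The quotient $L/L^1$ is free abelian of finite rank, and $L^1$ contains every compact subgroup of $L$. An unramified character is a homomorphism $L/L^1\to\mathbb C^\times$. These form the group $\mathfrak X(L)$, and those with values in $S^1$ form $\mathfrak X_{\rm u}(L)$. $L^1$ is the common kernel of the unramified characters.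

*Example.* For $L=F^\times$ we have $L^1=\mathcal O^\times$, and the unramified characters are $a\mapsto z^{\mathrm{val}\,a}$ with $z\in\mathbb C^\times$.

**Inertial classes.** Consider pairs $(L,\sigma)$ with $\sigma$ an irreducible supercuspidal representation of the Levi subgroup $L$. Two pairs $(L,\sigma)$, $(L',\sigma')$ define the same class $\mathfrak s=[L,\sigma]_G$ if there is $g\in G$ with $gLg^{-1}=L'$ and ${}^g\sigma\simeq\sigma'\otimes\chi$ for some $\chi\in\mathfrak X(L')$. Write $\mathfrak B(G)$ for the set of classes.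

*Example.* For $G=F^\times$ a class is a character of $\mathcal O^\times$. For $G=\mathrm{SL}_2(F)$ with diagonal torus $T\cong F^\times$, the classes $[T,\chi]_G$ correspond to characters of $\mathcal O^\times$ up to inversion.

**Blocks.** Bernstein's theorem says that the category $\mathfrak R(G)$ of smooth representations is the product of indecomposable full subcategories $\mathfrak R^{\mathfrak s}(G)$, $\mathfrak s\in\mathfrak B(G)$, where $\mathfrak R^{\mathfrak s}(G)$ consists of the representations all of whose irreducible subquotients have supercuspidal support in $\mathfrak s$. Accordingly $\mathcal H(G)=C_c^\infty(G)$, a smooth representation by left translation, is a direct sum of two-sided ideals $\mathcal H(G)^{\mathfrak s}$.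

*Example.* For $G=F^\times$ and a character $\chi$ of $\mathcal O^\times$, the ideal $\mathcal H(G)^{\mathfrak s}$ consists of the $f$ with $f(ua)=\chi(u)f(a)$ for all $u\in\mathcal O^\times$, or with $\chi^{-1}$, depending on how one lets functions act. It is isomorphic to $\mathbb C[\mathbb Z]$.

**The reduced $C^*$-algebra.** $C^*_{\rm r}(G)$ is the $C^*$-algebra generated by the image of the left regular representation of $L^1(G)$ on $L^2(G)$. We have $C^*_{\rm r}(G)=\bigoplus_{\mathfrak s}C^*_{\rm r}(G)^{\mathfrak s}$, where $C^*_{\rm r}(G)^{\mathfrak s}$ is the closure of $\mathcal H(G)^{\mathfrak s}$.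

*Example.* For $G=F^\times$, Fourier transform gives $C^*_{\rm r}(G)=C_0(\widehat G)$. The dual $\widehat G$ is a disjoint union of circles, one for each character of $\mathcal O^\times$. Each block is $C(S^1)$.

**The group $W^{\mathfrak s}$ and the torus $T^{\mathfrak s}_{\rm u}$.** For $\mathfrak s=[L,\sigma]_G$ with $\sigma$ unitary, put
$$W^{\mathfrak s}=\{n\in \mathrm N_G(L):{}^n\sigma\simeq\sigma\otimes\chi\text{ for some }\chi\in\mathfrak X(L)\}/L,\qquad T^{\mathfrak s}_{\rm u}=\mathfrak X_{\rm u}(L)\cdot\sigma .$$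
$W^{\mathfrak s}$ is finite and acts on the compact torus $T^{\mathfrak s}_{\rm u}$.

*Example.* Let $q$ be odd, $G=\mathrm{SL}_2(F)$, and let $\sigma=\tilde\eta$ be the character of $T\cong F^\times$ that is $\eta$ on $\mathcal O^\times$ and $1$ on $\varpi$. The nontrivial element of $\mathrm N_G(T)/T$ inverts $T$, and $\tilde\eta^{-1}=\tilde\eta$, so $W^{\mathfrak s}=\mathbb Z/2$. The torus $T^{\mathfrak s}_{\rm u}$ is the circle of characters $\tilde\eta_z$ ($\eta$ on $\mathcal O^\times$, $z$ on $\varpi$), with action $z\mapsto z^{-1}$.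

**Equivariant $K$-theory.** For a finite group $W$ acting on a compact space $X$, $K^0_W(X)$ is the Grothendieck group of $W$-equivariant complex vector bundles, and $K^1_W$ is defined by suspension. For a point, $K^0_W$ is the representation ring. The Green–Julg theorem says $K^j_W(X)\cong K_j(C(X)\rtimes W)$. If $W$ acts on a lattice $Y$, hence on $\widehat Y=\mathrm{Hom}(Y,S^1)$, Fourier transform gives
$$C(\widehat Y)\rtimes W\cong C^*(Y\rtimes W),\qquad\text{so}\qquad K^j_W(\widehat Y)\cong K_j(C^*(Y\rtimes W)).\tag{1.1}$$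

We shall use Pimsner's theorem (Invent. Math. 86 (1986), groups acting on trees). For an amalgam $\Gamma_1*_{\Gamma_0}\Gamma_2$ of countable groups there is a six-term exact sequence
$$K_*(C^*_{\rm r}\Gamma_0)\to K_*(C^*_{\rm r}\Gamma_1)\oplus K_*(C^*_{\rm r}\Gamma_2)\to K_*(C^*_{\rm r}(\Gamma_1*_{\Gamma_0}\Gamma_2))\to K_{*-1}(C^*_{\rm r}\Gamma_0),\tag{1.2}$$
whose first map is $(i_{1*},-i_{2*})$ up to sign. All discrete groups below to which we apply it are amenable, so full and reduced $C^*$-algebras agree.

*Example: $\mathbb Z/2$ on the circle by $z\mapsto z^{-1}$.* By (1.1) we need $D_\infty=\mathbb Z\rtimes\{\pm1\}=\mathbb Z/2*\mathbb Z/2$, the free factors being generated by $v\mapsto -v$ and $v\mapsto 1-v$. Here $C^*(\mathbb Z/2)=\mathbb C^2$ with unit class $(1,1)$, so (1.2) gives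
$$K_0(C^*(D_\infty))=(\mathbb Z^2\oplus\mathbb Z^2)/\mathbb Z(1,1,-1,-1)\cong\mathbb Z^3,\qquad K_1(C^*(D_\infty))=0,\tag{1.3}$$
the second because $K_0(\mathbb C)\to\mathbb Z^4$ is injective and $K_1(\mathbb C^2)=0$.

*Example: $(\mathbb Z/2)^2$ on $S^1\times S^1$ by inverting each coordinate separately.* The crossed product is $C^*(D_\infty)\otimes C^*(D_\infty)$, so the Künneth theorem gives
$$K^0_{(\mathbb Z/2)^2}(S^1\times S^1)\cong\mathbb Z^3\otimes\mathbb Z^3=\mathbb Z^9,\qquad K^1_{(\mathbb Z/2)^2}(S^1\times S^1)=0.\tag{1.4}$$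

## 2. The conjectural isomorphism and two split groups that violate it

To a block we have attached a $C^*$-algebra, which is analytic, and a torus with a finite group action, which is combinatorial. Do these have the same $K$-theory when $G$ is split? The source of the problem, the slides "A Bridge Between the Baum-Connes Conjecture and the Langlands Program" (https://mathpicture.fas.harvard.edu/sites/projects.iq.harvard.edu/files/mathpicture/files/23-2-14_anne-marie_aubert_math_pic_seminar_slides.pdf), states it thus.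

**Conjecture (Aubert–Baum–Plymen, 2011).** Suppose that $G$ is $F$-split. For each $\mathfrak s\in\mathfrak B(G)$,
$$K^j_{W^{\mathfrak s}}(T^{\mathfrak s}_{\rm u})\simeq K_j\big(C^*_{\rm r}(G)^{\mathfrak s}\big)\qquad\text{for }j=0,1.$$

We are asked to prove or disprove it. It is false, and it fails in both degrees at once.

**Theorem 1.** Let $q\equiv1\bmod4$ (e.g. $F=\mathbb Q_5$) and $\mathbf G=(\mathrm{Spin}_8\times\mathrm{SL}_2\times\mathrm{SL}_2)/(\mu_2\times\mu_2)$, where $\mathrm{Spin}_8$ is split and $(z_1,z_2)$ is embedded as $(\iota_1(z_1)\iota_2(z_2),z_1,z_2)$, with $\iota_1,\iota_2$ isomorphisms of $\mu_2$ onto two distinct subgroups of order $2$ of $Z(\mathrm{Spin}_8)\cong\mu_2^2$. There is $\mathfrak s=[L,\sigma]_G$, with $L$ of semisimple type $D_4$, such that $W^{\mathfrak s}=(\mathbb Z/2)^2$ acts on $T^{\mathfrak s}_{\rm u}=S^1\times S^1$ through $z_1\mapsto z_1^{-1}$, $z_2\mapsto z_2^{-1}$, and $C^*_{\rm r}(G)^{\mathfrak s}$ is Morita equivalent to $C^*(\Gamma)$, $\Gamma$ being the wallpaper group $pgg$.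 Consequently
$$K^0_{W^{\mathfrak s}}(T^{\mathfrak s}_{\rm u})\cong\mathbb Z^9,\quad K^1_{W^{\mathfrak s}}(T^{\mathfrak s}_{\rm u})=0,\qquad K_0(C^*_{\rm r}(G)^{\mathfrak s})\cong\mathbb Z^3,\quad K_1(C^*_{\rm r}(G)^{\mathfrak s})\cong\mathbb Z/2 .$$

**Theorem 2.** For every $F$ with $q$ odd, $q\ge5$, there are a split connected reductive group $\tilde{\mathbf G}$ (constructed in Section 7) and $\mathfrak s\in\mathfrak B(\tilde G)$ with $K^j_{W^{\mathfrak s}}(T^{\mathfrak s}_{\rm u})\cong\mathbb Z^{18}$ but $\operatorname{rank}K_j(C^*_{\rm r}(\tilde G)^{\mathfrak s})\le8$, for $j=0,1$.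

Theorem 1 alone disproves the conjecture. Theorem 2 gives a failure that is already visible rationally in both degrees, and needs no congruence mod $4$.

## 3. Types, covers and a corner of the reduced $C^*$-algebra

Here are the tools that turn a block into a concrete algebra. Let $\mathcal G$ be the group of $F$-points of a connected reductive group. It is unimodular.

**Types.** Let $\mathcal P\subset\mathcal G$ be compact open and $\Lambda$ an irreducible unitary representation of $\mathcal P$ (finite-dimensional, smooth). $(\mathcal P,\Lambda)$ is an $\mathfrak s$-type if an irreducible representation of $\mathcal G$ contains $\Lambda$ on restriction to $\mathcal P$ exactly when it lies in $\mathfrak R^{\mathfrak s}(\mathcal G)$. *Example:* in $F^\times$, $(\mathcal O^\times,\chi|_{\mathcal O^\times})$ is an $[F^\times,\chi]$-type.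

**Intertwining.** Let $\Lambda,\Lambda'$ be two such representations of $\mathcal P$, let $M=\text{c-Ind}_{\mathcal P}^{\mathcal G}\Lambda$ be the space of compactly supported $f:\mathcal G\to\Lambda$ with $f(pg)=\Lambda(p)f(g)$, under right translation, and $M'$ similarly. Normalize $\mathrm{vol}(\mathcal P)=1$. By Frobenius reciprocity, $\mathrm{Hom}_{\mathcal G}(M,M')$ is the space of compactly supported functions $\kappa:\mathcal G\to\mathrm{Hom}_{\mathbb C}(\Lambda,\Lambda')$ with
$$\kappa(pgp')=\Lambda'(p)\,\kappa(g)\,\Lambda(p')\quad(p,p'\in\mathcal P),\qquad(\kappa f)(g)=\int_{\mathcal G}\kappa(y)f(y^{-1}g)\,dy .\tag{3.1}$$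
Composition is convolution, so supports multiply. Evaluation at $g$ identifies the $\kappa$ supported on $\mathcal Pg\mathcal P$ with
$$\mathrm{Hom}_{\mathcal P\cap g\mathcal Pg^{-1}}({}^g\Lambda,\Lambda'),\qquad{}^g\Lambda(p)=\Lambda(g^{-1}pg),\tag{3.2}$$
because $\Lambda'(p)\kappa(g)=\kappa(pg)=\kappa(g\cdot g^{-1}pg)=\kappa(g)\Lambda(g^{-1}pg)$. With the invariant inner product $\int_{\mathcal G}\langle f(g),f'(g)\rangle dg$ on $M$, $M'$, the adjoint of $\kappa$ is $\kappa^*(g)=\kappa(g^{-1})^*$, as one sees by moving $\kappa(y)$ across the inner product and substituting $y\mapsto y^{-1}$. A $\kappa$ with $\Lambda'=\Lambda$ supported on $\mathcal P$ is a scalar, by Schur's lemma. We say that $g$ intertwines $\Lambda$ if (3.2) with $\Lambda'=\Lambda$ is nonzero. These notions and (3.2) are also used for open subgroups that are compact modulo a central subgroup.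

**Covers.** Let $L$ be a Levi subgroup of $\mathcal G$, and put $\mathcal P_L=\mathcal P\cap L$. In the sense of Bushnell–Kutzko (Proc. London Math. Soc. 77 (1998), Def. 8.1), $(\mathcal P,\Lambda)$ is a $\mathcal G$-cover of $(\mathcal P_L,\Lambda|_{\mathcal P_L})$ if $\Lambda|_{\mathcal P_L}$ is irreducible and, for every parabolic subgroup with Levi factor $L$, unipotent radical $U$ and opposite radical $U^-$: first, $\mathcal P=(\mathcal P\cap U^-)\,\mathcal P_L\,(\mathcal P\cap U)$ with $\Lambda$ trivial on both unipotent parts; second, the Hecke algebra of $\Lambda$ has an invertible element supported on $\mathcal P\zeta\mathcal P$ for some strongly positive $\zeta\in Z(L)$. Strongly positive means that $\zeta(\mathcal P\cap U)\zeta^{-1}\subset\mathcal P\cap U$, $\zeta^{-1}(\mathcal P\cap U^-)\zeta\subset\mathcal P\cap U^-$, and powers of $\zeta$ (respectively $\zeta^{-1}$) conjugate any compact open subgroup of $U$ (respectively $U^-$) into any other. Their Theorem 8.3 says that a $\mathcal G$-cover of an $[L,\sigma]_L$-type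 is an $[L,\sigma]_{\mathcal G}$-type. An example is worked out in Section 4.

**Twisted group algebras.** For a discrete group $\Gamma$ and a $2$-cocycle $\mu:\Gamma\times\Gamma\to U(1)$, $\mathbb C[\Gamma,\mu]$ has basis $(v_\gamma)$ with $v_\gamma v_{\gamma'}=\mu(\gamma,\gamma')v_{\gamma\gamma'}$ and unitary $v_\gamma$. $C^*_{\rm r}(\Gamma,\mu)$ is its completion in the twisted regular representation $v_\gamma\delta_{\gamma'}=\mu(\gamma,\gamma')\delta_{\gamma\gamma'}$ on $\ell^2(\Gamma)$. *Example:* for $\Gamma=(\mathbb Z/2)^2$, let $v_{(1,0)}=\mathrm{diag}(1,-1)$, $v_{(0,1)}=\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$, $v_{(1,1)}$ their product and $v_{(0,0)}=1$. These anticommuting matrices give $\mathbb C[\Gamma,\mu]=M_2(\mathbb C)$, while $\mathbb C[\Gamma]=\mathbb C^4$. So a twist matters.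

**Proposition 3.1.** Let $(\mathcal P,\Lambda)$ be an $\mathfrak s$-type in $\mathcal G$ and $M=\text{c-Ind}_{\mathcal P}^{\mathcal G}\Lambda$. Suppose a group $\Gamma$ indexes distinct double cosets $\mathcal P\gamma\mathcal P$, with $1$ indexing $\mathcal P$, and $\mathrm{End}_{\mathcal G}(M)$ has a basis of unitaries $(U_\gamma)_{\gamma\in\Gamma}$, $U_\gamma$ supported on $\mathcal P\gamma\mathcal P$, with $U_\gamma U_{\gamma'}\in U(1)U_{\gamma\gamma'}$. Then $C^*_{\rm r}(\mathcal G)^{\mathfrak s}$ is Morita equivalent to $C^*_{\rm r}(\Gamma,\mu)$ for a $2$-cocycle $\mu$. More precisely, a full corner $eC^*_{\rm r}(\mathcal G)e$ of $C^*_{\rm r}(\mathcal G)^{\mathfrak s}$ is isomorphic to $C^*_{\rm r}(\Gamma,\mu)$.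

**Step 1: the projection.** Choose a unit vector $v\in\Lambda$ and let $e\in\mathcal H(\mathcal G)$ be supported on $\mathcal P$ with $e(p)=\dim\Lambda\cdot\overline{\langle\Lambda(p)v,v\rangle}$. By Schur orthogonality $e=e^*=e^2$, and $e$ acts on $\Lambda$ by $u\mapsto\langle u,v\rangle v$ and by $0$ on the other irreducible representations of $\mathcal P$. Hence for smooth $X$ we have $eX\cong\mathrm{Hom}_{\mathcal P}(\Lambda,X)$. Also $\mathrm{Hom}_{\mathcal G}(\mathcal H(\mathcal G)e,X)\cong eX$.

**Step 2: $e$ is a full projection of the block.** This is where the type property enters. $\mathcal H(\mathcal G)e$ is finitely generated. If it had a nonzero component in a block $\mathfrak t$, that component would have an irreducible quotient $Y\in\mathfrak R^{\mathfrak t}(\mathcal G)$. Then $eY\ne0$, so $Y$ contains $\Lambda$ and $\mathfrak t=\mathfrak s$. Hence $e\in\mathcal H(\mathcal G)^{\mathfrak s}$. If $\mathcal H(\mathcal G)e\mathcal H(\mathcal G)\ne\mathcal H(\mathcal G)^{\mathfrak s}$, the quotient is a nonzero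 smooth left module in $\mathfrak R^{\mathfrak s}(\mathcal G)$. It is killed by $e$, since $ea=e\,e\,a\in\mathcal H(\mathcal G)e\mathcal H(\mathcal G)$. An irreducible subquotient would lie in $\mathfrak R^{\mathfrak s}(\mathcal G)$ without containing $\Lambda$, a contradiction. So $e$ is a full projection of the separable algebra $C^*_{\rm r}(\mathcal G)^{\mathfrak s}$, which is therefore Morita equivalent to $eC^*_{\rm r}(\mathcal G)e$. In particular their $K$-groups agree.

**Step 3: $\mathcal H(\mathcal G)e\cong M$, isometrically up to a scalar.** Let $f_v\in M$ be supported on $\mathcal P$ with $f_v(p)=\Lambda(p)v$. Since $p\cdot f_v=f_{\Lambda(p)v}$, we get $ef_v=f_v$, and $f_v$ generates $M$. So $he\mapsto h\cdot f_v$ is a well-defined surjective $\mathcal G$-map $\mathcal H(\mathcal G)e\to M$. For $g\notin\mathcal P$ both $\langle g\cdot e,e\rangle_{L^2}$ and $\langle g\cdot f_v,f_v\rangle$ vanish, by supports. For $g=p\in\mathcal P$ Schur orthogonality gives, with $d=\dim\Lambda$,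
$$\langle p\cdot e,e\rangle=d^2\int_{\mathcal P}\overline{\langle\Lambda(x)v,\Lambda(p)v\rangle}\,\langle\Lambda(x)v,v\rangle\,dx=d\,\langle\Lambda(p)v,v\rangle,\qquad\langle p\cdot f_v,f_v\rangle=\langle\Lambda(p)v,v\rangle .$$
Every element of $\mathcal H(\mathcal G)e$ is a finite combination of translates $g\cdot e$. So the map is isometric up to the factor $d$ between the two inner products, hence injective.

**Step 4: the corner.** Right multiplication identifies $(e\mathcal H(\mathcal G)e)^{\rm op}$ with $\mathrm{End}_{\mathcal G}(\mathcal H(\mathcal G)e)\cong\mathrm{End}_{\mathcal G}(M)$. It respects adjoints, because right convolution by $a^*$ is the $L^2$-adjoint of right convolution by $a$. Let $v_\gamma\in e\mathcal H(\mathcal G)e$ correspond to $U_{\gamma^{-1}}$. Right multiplication by $v_\gamma v_{\gamma'}$ corresponds to $U_{\gamma'^{-1}}U_{\gamma^{-1}}\in U(1)U_{(\gamma\gamma')^{-1}}$. Thus $(v_\gamma)$ is a basis of unitaries (with unit $e$), $v_\gamma v_{\gamma'}\in U(1)v_{\gamma\gamma'}$, and after scaling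 $v_1=e$ we have $e\mathcal H(\mathcal G)e=\mathbb C[\Gamma,\mu]$.

It remains to identify the norm. Let $\tau(a)=\langle ae,e\rangle_{L^2}/\|e\|^2$, a state of $eC^*_{\rm r}(\mathcal G)e$. For $\gamma\ne1$, Step 3 gives $\tau(v_\gamma)=\langle v_\gamma,e\rangle/\|e\|^2=\langle U_{\gamma^{-1}}f_v,f_v\rangle/\|f_v\|^2=0$, as $U_{\gamma^{-1}}f_v$ is supported on $\mathcal P\gamma^{-1}\mathcal P$. The state is faithful: if $\tau(a^*a)=0$ then $ae=0$ in $L^2(\mathcal G)$, and for $h\in\mathcal H(\mathcal G)$ we get $a(h)=a(e*h)=(ae)*h=0$, since $a=ae$ as operators and $a$ commutes with right convolutions. So $a=0$. Hence the GNS representation of $\tau$ is isometric. As $\tau(v_\gamma^*v_{\gamma'})=\delta_{\gamma,\gamma'}$, on the dense subalgebra $\mathbb C[\Gamma,\mu]$ it is the twisted regular representation. Therefore $eC^*_{\rm r}(\mathcal G)e\cong C^*_{\rm r}(\Gamma,\mu)$. $\square$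

## 4. Split tori and a ramified block of $\mathrm{SL}_2$

**Split tori.** For $G=(F^\times)^n$ every block is $C((S^1)^n)$, $W^{\mathfrak s}=1$ and $T^{\mathfrak s}_{\rm u}=(S^1)^n$. The conjecture holds.

**$\mathrm{SL}_2(F)$, $q$ odd, $\mathfrak s=[T,\tilde\eta]$.** From Section 1, $K^*_{W^{\mathfrak s}}(T^{\mathfrak s}_{\rm u})=(\mathbb Z^3,0)$. For the other side, let $I\subset\mathrm{SL}_2(\mathcal O)$ be the upper triangular Iwahori subgroup and $\delta(g)=\eta(\bar a)$, where $a,d$ are the diagonal entries of $g$. We have $G=\bigsqcup_w IwI$ with $w$ running through the monomial matrices modulo $T(\mathcal O)$. This is an infinite dihedral group generated by the involutions $s_0=\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$ and $s_1=\Pi s_0\Pi^{-1}$, $\Pi=\left(\begin{smallmatrix}0&1\\\varpi&0\end{smallmatrix}\right)$. Conjugation by a monomial matrix keeps or exchanges $a$ and $d$, and $\bar d=\bar a^{-1}$ gives $\eta(\bar d)=\eta(\bar a)$. By (3.2) each $IwI$ carries exactly a line of endomorphisms.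

Let $\kappa$ be supported on $Is_0I$ with $\kappa(s_0)=1$. Its square is supported on $I\cup Is_0I$. With $u(b)=\left(\begin{smallmatrix}1&b\\0&1\end{smallmatrix}\right)$ we have $Is_0I=\bigsqcup_{b\in\mathcal O/\varpi}u(b)s_0I$, so
$$(\kappa*\kappa)(s_0)=\sum_b\kappa\big(s_0^{-1}u(-b)s_0\big)=\sum_b\kappa\left(\begin{smallmatrix}1&0\\b&1\end{smallmatrix}\right)=\sum_{b\ne0}\eta(-b^{-1})=0,$$
since $\left(\begin{smallmatrix}1&0\\b&1\end{smallmatrix}\right)=u(b^{-1})\,\mathrm{diag}(-b^{-1},-b)\,s_0\,u(b^{-1})$ for $b$ a unit, and $\left(\begin{smallmatrix}1&0\\b&1\end{smallmatrix}\right)\in I$ for $b\in\varpi\mathcal O$. Similarly $(\kappa*\kappa)(1)=q\,\kappa(s_0^{-1})=q\,\eta(-1)$, because $s_0^{-1}=-s_0$. So $\kappa^2$ is the nonzero scalar $q\,\eta(-1)$. The same holds for $s_1$, because $\Pi$ normalizes $I$ and transforms $\delta$ into $\eta(\bar d)=\delta$. The adjoint of $\kappa$ is again supported on $Is_0I$, so it is a multiple of $\kappa$, and $\kappa^*\kappa$ is a positive scalar. Rescaling gives unitaries $U_0,U_1$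 with $U_0^2=U_1^2=1$. The product along the reduced word of $w$ is supported on $IwI$. These products are a basis of the endomorphism algebra, and they multiply as $D_\infty$.

The pair $(I,\delta)$ is a cover of $(T(\mathcal O),\eta)$: $I$ has Iwahori decompositions, $\delta$ is trivial on unipotents, and the operators for $\mathrm{diag}(\varpi^{n},\varpi^{-n})$, $n\neq0$, are invertible. So it is an $\mathfrak s$-type, Proposition 3.1 applies with trivial twist, and $C^*_{\rm r}(G)^{\mathfrak s}$ is Morita equivalent to $C^*(D_\infty)$. By (1.3) its $K$-groups are $(\mathbb Z^3,0)$. The conjecture holds for this block.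

## 5. Split and non-split extensions of $W^{\mathfrak s}$ by the lattice

The last computation suggests a proof. Find a type, show that its Hecke algebra is $\mathbb C[\Gamma]$ with $\Gamma=Y\rtimes W^{\mathfrak s}$, where $Y$ is the lattice dual to $T^{\mathfrak s}_{\rm u}$, and quote (1.1). Whenever Proposition 3.1 applies with such a $\Gamma$ and trivial $\mu$, this does prove the conjecture for the block:
$$K_j(C^*_{\rm r}(G)^{\mathfrak s})\cong K_j(C^*(Y\rtimes W^{\mathfrak s}))\cong K^j_{W^{\mathfrak s}}(T^{\mathfrak s}_{\rm u}).$$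

It stops at one word, "semidirect". The computation with double cosets gives a group $\Gamma$ containing $Y$ as a normal subgroup with quotient $W^{\mathfrak s}$, and nothing in the computation makes this extension split. The left-hand side of the conjecture, however, sees only $Y$ as a $W^{\mathfrak s}$-module, hence only the split extension. So we look for a block where $\mu$ is harmless and $\Gamma$ is a non-split extension.

Take $W=(\mathbb Z/2)^2$ acting on $\mathbb Z^2$ by sign changes. The split extension is $D_\infty\times D_\infty$, with $K$-groups $(\mathbb Z^9,0)$ by (1.4). A non-split one is the wallpaper group $pgg$, in which a sign change in one coordinate occurs only together with a half-translation in the *other* coordinate. In a product of two $\mathrm{SL}_2$'s the two coordinates are independent. To couple them we attach a third factor, $\mathrm{Spin}_8$, which carries four representations $\rho_1,\dots,\rho_4$ of a compact subgroup, permuted simply transitively by Klein's group $V_4$ in two ways: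

- the reflection in the $i$-th $\mathrm{SL}_2$ twists $\rho_j$ by a quadratic character $\eta(\nu_i)$;
- the half-translation in the $i$-th $\mathrm{SL}_2$ conjugates $\rho_j$ by an element with $\mathrm{val}\,\nu_i$ odd.

If the twist by $\eta(\nu_1)$ and the conjugation with $\mathrm{val}\,\nu_2$ odd permute the $\rho_j$ in the same way, and likewise with $1,2$ exchanged, then only the crossed combinations fix $\rho_1$. These form $pgg$. We first study this target and then build the group.

## 6. The wallpaper group $pgg$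

Let $\Gamma$ be the group of maps $(v_1,v_2)\mapsto(\varepsilon_1v_1+n_1,\varepsilon_2v_2+n_2)$ of $\mathbb R^2$ with $\varepsilon_i=(-1)^{c_i}$, $n_i\in\mathbb Z$ and
$$n_1\equiv c_2,\qquad n_2\equiv c_1\pmod 2.\tag{6.1}$$
This is the wallpaper group $pgg$. It contains the glide reflections
$$P(v)=(v_1+1,-v_2),\qquad Q(v)=(-v_1,v_2+1).$$
Its translation subgroup is $(2\mathbb Z)^2$, generated by $P^2$ and $Q^2$; the quotient is $(\mathbb Z/2)^2$, generated by $P$ and $Q$.

**Lemma 6.1.** $\Gamma=\langle P,Q\mid(PQ)^2=(P^{-1}Q)^2=1\rangle$.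

*Proof.* The relations hold, since $PQ(v)=(1-v_1,-1-v_2)$ and $P^{-1}Q(v)=(-1-v_1,-1-v_2)$. Let $E$ be the abstract group with this presentation. In $E$ we have $QPQ=P^{-1}$ and $QP^{-1}Q=P$. Inverting the first, $P=Q^{-1}P^{-1}Q^{-1}$, so $QP^{-1}Q=Q^{-1}P^{-1}Q^{-1}$, i.e. $Q^2P^{-1}Q^2=P^{-1}$, whence $PQ^2P^{-1}=Q^{-2}$. Likewise $PQP=Q^{-1}=P^{-1}QP^{-1}$ gives $P^2QP^2=Q$, whence $QP^2Q^{-1}=P^{-2}$. So $P^2$ and $Q^2$ commute and generate a normal subgroup $N$, and $E/N$ is a quotient of $(\mathbb Z/2)^2$. Under $E\to\Gamma$ the subgroup $N$ maps isomorphically onto $(2\mathbb Z)^2$, being abelian on two generators that map to a basis. $E/N$ maps onto a group of order $4$. Hence $E\to\Gamma$ is an isomorphism. $\square$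

**Lemma 6.2.** Every twisted group algebra $\mathbb C[\Gamma,\mu]$ of this $\Gamma$ is isomorphic to $\mathbb C[\Gamma]$ by an isomorphism sending $v_\gamma$ into $U(1)\gamma$. Hence $C^*_{\rm r}(\Gamma,\mu)\cong C^*_{\rm r}(\Gamma)=C^*(\Gamma)$.

*Proof.* Let $(v_Pv_Q)^2=c_1$ and $(v_P^{-1}v_Q)^2=c_2$ with $c_1,c_2\in U(1)$. Choose $\beta\in U(1)$ with $\beta^4c_1c_2=1$ and $\alpha\in U(1)$ with $\alpha^2=\beta^{-2}c_1^{-1}$. Then
$$(\alpha v_P\cdot\beta v_Q)^2=\alpha^2\beta^2c_1=1,\qquad((\alpha v_P)^{-1}\beta v_Q)^2=\alpha^{-2}\beta^2c_2=\beta^4c_1c_2=1 .$$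
By Lemma 6.1 this gives a homomorphism from $\Gamma$ to the unitaries of $\mathbb C[\Gamma,\mu]$ sending each $\gamma$ into $U(1)v_\gamma$. So it identifies $\mathbb C[\Gamma]$ with $\mathbb C[\Gamma,\mu]$, compatibly with the regular representations. $\Gamma$ is amenable, being virtually abelian, so $C^*_{\rm r}(\Gamma)=C^*(\Gamma)$. $\square$

**Proposition 6.3.** $K_0(C^*(\Gamma))\cong\mathbb Z^3$ and $K_1(C^*(\Gamma))\cong\mathbb Z/2$.

*Proof.* We present $\Gamma$ as an amalgam. Put $A=PQ$, $B=P^{-1}Q$. Then $A^2=B^2=1$, $AB=AB^{-1}=PQQ^{-1}P=P^2$ and $Q=PB$. Substituting $Q=PB$ in Lemma 6.1,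
$$\Gamma=\langle A,B,P\mid A^2=B^2=1,\ AB=P^2\rangle=D_\infty*_{\mathbb Z}\mathbb Z,\qquad D_\infty=\langle A\rangle*\langle B\rangle,$$
amalgamated along $\langle AB\rangle=\langle P^2\rangle\cong\mathbb Z$. By (1.2) and (1.3) we have the exact hexagon
$$\begin{array}{ccccc}K_0(C^*\langle P^2\rangle)=\mathbb Z&\xrightarrow{\iota_0}&\mathbb Z^3\oplus K_0(C^*\langle P\rangle)=\mathbb Z^3\oplus\mathbb Z&\to&K_0(C^*\Gamma)\\\uparrow&&&&\downarrow\\K_1(C^*\Gamma)&\leftarrow&0\oplus K_1(C^*\langle P\rangle)=\mathbb Z&\xleftarrow{\iota_1}&K_1(C^*\langle P^2\rangle)=\mathbb Z\end{array}$$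
Up to signs $\iota_0[1]=([1],[1])$, and the last component generates $K_0(C^*\langle P\rangle)$. So $\iota_0$ is injective with cokernel $\mathbb Z^3$. The map $\iota_1$ is multiplication by $\pm2$, since the class of the unitary $P^2$ is twice that of $P$ in $K_1(C^*\langle P\rangle)=\mathbb Z[P]$. So $\iota_1$ is injective with cokernel $\mathbb Z/2$. Exactness gives $K_0(C^*\Gamma)\cong\mathbb Z^3$ and $K_1(C^*\Gamma)\cong\mathbb Z/2$. $\square$

**Remark.** One can see the difference from $D_\infty\times D_\infty$ at the four fixed points $(z_1,z_2)\in\{\pm1\}^2$ of the dual torus. Consider irreducible unitary representations of $\Gamma$ with $P^2=z_1$, $Q^2=z_2$ scalar. From $QPQ=P^{-1}=z_1P$ and $Q^{-1}=z_2Q$ we get $QP=z_1z_2PQ$. If $z_1z_2=1$ there are four such representations, all one-dimensional ($P^2Q^2=P^{-2}Q^2=1$, so the relations hold). If $z_1z_2=-1$, then $P$ and $Q$ anticommute with squares $\pm1$ and generate $M_2(\mathbb C)$ (the relations hold, as $(PQ)^2=-z_1z_2=1$ and $(P^{-1}Q)^2=(PQ)^2=1$), so there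 is one, of dimension two. For $D_\infty\times D_\infty$ there are four at each of the four points.

## 7. Gluing $\mathrm{Spin}_8$ to two copies of $\mathrm{SL}_2$

From now on $q$ is odd. This section builds the groups, in coordinates for $D_4$ that make four orthogonal roots visible.

**The root system.** On $V=\mathbb R^4$ let $\Phi$ consist of the functionals $\pm\beta_i$, $\beta_i(y)=y_i$, and $\frac12(\pm y_1\pm y_2\pm y_3\pm y_4)$. As vectors they have length $1$ and mutual inner products $0,\pm\frac12,\pm1$. The set is stable under its reflections: $s_{\beta_i}$ flips a sign; if $\gamma$ is a half-sum and $\epsilon$ is the sign of $(\gamma,\beta_i)$, then $s_\gamma\beta_i=\beta_i-\epsilon\gamma$ is a half-sum; two half-sums with inner product $\pm\frac12$ have difference, respectively sum, equal to some $\pm\beta_i$; those with inner product $0$ are fixed by each other's reflections. So $\Phi$ is an irreducible simply laced root system of rank $4$ with $24$ roots, that is, of type $D_4$. The coroots are $\pm2e_i$ and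 $(\pm1,\pm1,\pm1,\pm1)$. Hence the coroot and coweight lattices are
$$Q^\vee=\{y\in\mathbb Z^4:\text{all }y_i\text{ of the same parity}\},\qquad P^\vee=\{y\in\mathbb Z^4:\textstyle\sum y_i\text{ even}\}.$$
Put $f_1(y)=y_1+y_2$, $f_2(y)=y_1+y_3$ mod $2$. Both vanish on $Q^\vee$, the index $[P^\vee:Q^\vee]$ is $8/2=4$, and $(1,0,1,0)\mapsto(1,0)$, $(1,1,0,0)\mapsto(0,1)$. So $(f_1,f_2):P^\vee/Q^\vee\cong(\mathbb Z/2)^2$. On $P^\vee$ also $f_1=y_3+y_4$ and $f_2=y_2+y_4$.

**The group $\tilde{\mathbf H}$.** This is $\mathrm{Spin}_8$ enlarged so that it has a connected center and two "similitude" characters. Let $\tilde{\mathbf H}$ be the split connected reductive group with maximal torus $\tilde{\mathbf T}$,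
$$X_*(\tilde{\mathbf T})=\{(y,m)\in P^\vee\times\mathbb Z^2:m_i\equiv f_i(y)\bmod2\},$$
roots $\Phi$ (via $y$) and coroots $(\gamma^\vee,0)$. The character $(y,m)\mapsto m_i$ kills coroots, so it extends to $\nu_i:\tilde{\mathbf H}\to\mathbb G_m$. Write $\nu=(\nu_1,\nu_2)$. The map $(y,m)\mapsto m$ is onto $\mathbb Z^2$ with kernel $Q^\vee$, the coroot lattice. So $\tilde{\mathbf T}\cap\ker\nu$ is a torus, the maximal torus of the derived group. Since $\tilde{\mathbf H}$ is generated by $\tilde{\mathbf T}$ and its derived group, $\mathbf J:=\ker\nu$ *is* the derived group. Its cocharacter lattice is the coroot lattice, so it is simply connected: $\mathbf J=\mathrm{Spin}_8$. As $X_*(\tilde{\mathbf T})\to P^\vee$ is onto, the center of $\tilde{\mathbf H}$ is the torus with cocharacter lattice $\{(0,m):m_i\text{ even}\}$. With $c_1=(0,(2,0))$ and $c_2=(0,(0,2))$, the map $(t_1,t_2)\mapsto c_1(t_1)c_2(t_2)$ is an isomorphism $\mathbb G_m^2\cong Z(\tilde{\mathbf H})$, and $\nu_i(c_i(t))=t^2$, $\nu_{i'}(c_i(t))=1$ for $i'\ne i$.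

**The groups $\tilde{\mathbf G}$ and $\mathbf G$.** Put
$$\tilde{\mathbf G}=\{(h,g_1,g_2)\in\tilde{\mathbf H}\times\mathrm{GL}_2\times\mathrm{GL}_2:\nu_i(h)=\det g_i\},\qquad\mathbf Z_0=\{(c_1(t_1)c_2(t_2),t_1I,t_2I)\}\cong\mathbb G_m^2,$$
and $\mathbf G=\tilde{\mathbf G}/\mathbf Z_0$. $\tilde{\mathbf G}$ maps onto $\tilde{\mathbf H}$ with kernel $\mathrm{SL}_2^2$, so it is connected. It is normal in $\tilde{\mathbf H}\times\mathrm{GL}_2^2$, so it is reductive. The triples with $h\in\tilde{\mathbf T}$ and $g_i$ diagonal form a split maximal torus. So $\tilde{\mathbf G}$ and $\mathbf G$ are split connected reductive. The map $\mathbf J\times\mathrm{SL}_2^2\to\mathbf G$ has kernel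
$$(\mathbf J\times\mathrm{SL}_2^2)\cap\mathbf Z_0=\{(c_1(t_1)c_2(t_2),t_1,t_2):t_i^2=1\}\cong\mu_2^2$$
and is onto since $\dim\mathbf G=(30+8-2)-2=34=28+6$. As $c_1\times c_2$ is injective, $c_1(-1)\ne c_2(-1)$ generate $Z(\mathbf J)\cong\mu_2^2$. So $\mathbf G$ is the group of Theorem 1 with $\iota_i=c_i|_{\mu_2}$.

The choice of the two subgroups does not matter. The map $y\mapsto(2y)(-1)$ identifies $P^\vee/Q^\vee$ with $Z(\mathbf J)$. The coordinate permutations of $\{2,3,4\}$ preserve $\Phi$ and the coroots, so they extend to automorphisms of $\mathbf J$. They permute the three nonzero classes $e_1+e_j$, $j=2,3,4$, in all ways, so any ordered pair of distinct subgroups of order $2$ can be carried to any other.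

Since $\mathbf Z_0$ is a split torus, $G=\tilde G/Z_0$ on $F$-points by Hilbert 90. We write $\tilde G,\tilde H,J,\tilde T,\dots$ for $F$-points and $\tilde T(\mathcal O)$ for the maximal compact subgroup of $\tilde T$. Let
$$\tilde L=\{(h,g_1,g_2)\in\tilde G:g_i\text{ diagonal}\},\qquad L=\tilde L/Z_0 .$$
$\tilde L$ is the centralizer of the split torus $\{(1,\mathrm{diag}(r_1,r_1^{-1}),\mathrm{diag}(r_2,r_2^{-1}))\}$, so $\tilde L$ and $L$ are Levi subgroups, of semisimple type $D_4$.

## 8. A vertex of type $A_1^4$ and four representations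

**Bruhat–Tits facts.** Identify $V$ with the standard apartment of the building of $J$ (the reduced building of $\tilde H$), with origin the hyperspecial point fixed by $\mathbf J(\mathcal O)$. Affine roots are $\psi=\gamma+n$ with $\gamma\in\Phi$, $n\in\mathbb Z$. To each belongs a subgroup $U_\psi$ of the root group of $\gamma$. For a point $v$ of $V$, the parahoric subgroup $J_v$ contains $U_\psi$ when $\psi(v)\ge0$, and its pro-$p$ radical $J_{v,+}$ contains $U_\psi$ when $\psi(v)>0$. The quotient $J_v/J_{v,+}$ is a reductive group over $\mathbb F_q$ whose roots are the gradients of the affine roots vanishing at $v$. As $\mathbf J$ is simply connected, $J_v$ is the full stabilizer of $v$ in $J$. *Example:* for $\mathrm{SL}_2$ the quotient is $\mathrm{SL}_2(\mathbb F_q)$ at a vertex, and a torus in the interior of an edge, where no affine root vanishes.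

An element of $\tilde T$ in $(y,m)(\varpi)\tilde T(\mathcal O)$ acts on $V$ as translation by $\pm y$ (a fixed sign depending on conventions), and $\mathrm N_{\tilde H}(\tilde T)\cap\mathbf J(\mathcal O)$ fixes the origin and acts through $W(\Phi)$, onto. So $\mathrm N_{\tilde H}(\tilde T)$ acts through $P^\vee\rtimes W(\Phi)$, onto.

**The vertex.** Let $x=e_4$. The affine roots vanishing at $x$ have gradients exactly $\pm\beta_1,\dots,\pm\beta_4$, since the other roots take values $\pm\frac12$ at $x$. Put
$$\tilde K=\{h\in\tilde H:hx=x\},\qquad\tilde K_0=\{h\in\tilde K:\nu_1(h),\nu_2(h)\in\mathcal O^\times\},\qquad J_x=\tilde K\cap J .$$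
Since $X_*(\tilde{\mathbf T})\to\mathbb Z^2$ is onto, $\nu:\tilde T(\mathcal O)\to(\mathcal O^\times)^2$ is onto, so $\tilde K_0=\tilde T(\mathcal O)J_x$. This is the parahoric subgroup of $\tilde H$ at $x$. Let $\tilde K_{0+}$ be its pro-$p$ radical. Then $\tilde K_0/\tilde K_{0+}=\mathsf H(\mathbb F_q)$ with $\mathsf H$ split connected reductive, with maximal torus $\tilde{\mathbf T}_{\mathbb F_q}$ and roots $\pm\beta_i$. By the Bruhat decomposition $\mathsf H(\mathbb F_q)$ is generated by $\tilde{\mathbf T}(\mathbb F_q)$ and the $U_{\pm\beta_i}(\mathbb F_q)$, which are images of groups $U_\psi\subset J_x$ with $\psi(x)=0$. So $\tilde K_0$ is generated by $\tilde T(\mathcal O)$, these $U_\psi$, and $\tilde K_{0+}$. Also $J_{x,+}\subset\tilde K_{0+}$, because $J_{x,+}$ is characteristic in $J_x$, which is normal in $\tilde K_0$.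

The adjoint group of $\mathsf H$ is $\mathrm{PGL}_2^4$. Let $\mathrm{pr}_i:\tilde K_0\to\mathrm{PGL}_2(\mathbb F_q)$ be the four projections. For $t\in\tilde T(\mathcal O)$, $\mathrm{pr}_i(t)$ is the class of $\mathrm{diag}(\overline{\beta_i(t)},1)$. The groups $U_{\pm\beta_i}(\mathbb F_q)$ map isomorphically onto the upper, respectively lower, unipotent subgroup of the $i$-th factor, and trivially to the others. Put $\eta_i=\eta\circ\det\circ\,\mathrm{pr}_i$, a well-defined character of $\tilde K_0$.

**Step 1: quadratic characters on $\tilde K_0$.** We show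
$$\eta(\nu_1)=\eta_1\eta_2=\eta_3\eta_4,\qquad\eta(\nu_2)=\eta_1\eta_3=\eta_2\eta_4\qquad\text{on }\tilde K_0.\tag{8.1}$$
All these characters are trivial on $\tilde K_{0+}$ (pro-$p$ with $p$ odd) and on the groups $U_\psi\subset J$ above. The elements $(y,m)(a)$, $a\in\mathcal O^\times$, generate $\tilde T(\mathcal O)$. On them the first three characters are $\eta(a)^{m_1}$, $\eta(a)^{y_1+y_2}$, $\eta(a)^{y_3+y_4}$ and the last three are $\eta(a)^{m_2}$, $\eta(a)^{y_1+y_3}$, $\eta(a)^{y_2+y_4}$. Now use $m_i\equiv f_i(y)$.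

**Step 2: conjugation by $\tilde K$.** Let $V_4=\{1,p_{12},p_{13},p_{14}\}\subset S_4$, with $p_{12}=(12)(34)$, $p_{13}=(13)(24)$, $p_{14}=(14)(23)$. It is simply transitive on $\{1,2,3,4\}$. We show:

**(8.2)** The map $h\mapsto\mathrm{val}\,\nu(h)$ sends $\tilde K$ onto $\mathbb Z^2$ with kernel $\tilde K_0$. Put $p(k)=p_{13}^{\mathrm{val}\,\nu_1(k)}p_{12}^{\mathrm{val}\,\nu_2(k)}$ for $k\in\tilde K$. Then for each $k$ and $i$ there is $u\in\mathrm{PGL}_2(\mathbb F_q)$ with $\mathrm{pr}_{p(k)i}(khk^{-1})=u\,\mathrm{pr}_i(h)\,u^{-1}$ for all $h\in\tilde K_0$.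

Note the crossing: the twist by $\eta(\nu_1)$ in (8.1) pairs $1$ with $2$, while an odd $\mathrm{val}\,\nu_1$ here pairs $1$ with $3$.

*Proof.* Let $S_4$ act on $V$ by $pe_i=e_{p(i)}$. First, $p_{12}\in W(\Phi)$. With $\gamma=\frac12(y_1-y_2+y_3-y_4)$ and $\gamma'=\frac12(y_1-y_2-y_3+y_4)$, whose coroots are orthogonal,
$$s_\gamma s_{\gamma'}y=y-\gamma(y)(1,-1,1,-1)-\gamma'(y)(1,-1,-1,1)=(y_2,y_1,y_4,y_3).$$
Coordinate permutations preserve $\Phi$, so they normalize $W(\Phi)$. Conjugating by $(23)$ gives $p_{13}\in W(\Phi)$. The affine maps $v\mapsto p(v-x)+x$, $p=p_{12},p_{13}$, fix $x$ and have translation parts $x-px=e_4-e_3$, respectively $e_4-e_2$, in $P^\vee$. So they are induced by elements $k_{12},k_{13}\in\mathrm N_{\tilde H}(\tilde T)\cap\tilde K$. Such an element is a product of an element of $\tilde T$ and one of $\mathbf J(\mathcal O)$, and $\nu$ is trivial on $J$. So $\mathrm{val}\,\nu\equiv(f_1,f_2)$ of the translation part mod $2$. This is $(0,1)$ for $k_{12}$ and $(1,0)$ for $k_{13}$. Together with the central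 elements $c_1(\varpi),c_2(\varpi)$, with $\mathrm{val}\,\nu=(2,0),(0,2)$, this gives surjectivity. The kernel is $\tilde K_0$ by definition. So $\tilde K$ is generated by $\tilde K_0,k_{12},k_{13},c_1(\varpi),c_2(\varpi)$.

The map $p$ is a homomorphism and the asserted property passes to products and inverses, so it suffices to treat generators. $\tilde K_0$ acts by inner automorphisms and $p=1$ there; the $c_i(\varpi)$ act trivially and $p=1$. Conjugation by $k_{12}$ or $k_{13}$ preserves the parahoric group scheme (it preserves its points over the unramified extensions), so it induces an $\mathbb F_q$-automorphism of $\mathsf H$ and of $\mathsf H_{\rm ad}=\mathrm{PGL}_2^4$. It permutes the root subgroups according to $\beta_i\mapsto\beta_i\circ p^{-1}=\beta_{p(i)}$ with $p=p_{12}=p(k_{12})$, respectively $p=p_{13}=p(k_{13})$. Every $\mathbb F_q$-automorphism of $\mathrm{PGL}_2$ is inner by an element of $\mathrm{PGL}_2(\mathbb F_q)$, and the claim follows. $\square$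

**Step 3: the representations $\rho_j$.** Let $q\ge5$. Let $\theta$ be a character of order $q+1\ge6$ of the cyclic group $\mathbb F_{q^2}^\times/\mathbb F_q^\times$, and $\pi=\pi_\theta$ the corresponding cuspidal representation of $\mathrm{PGL}_2(\mathbb F_q)$ (note $\theta^q=\theta^{-1}\ne\theta$). Then $\pi\otimes\eta(\det)\cong\pi_{\theta\theta_0}$ with $\theta_0$ of order $2$. As $\pi_\theta\cong\pi_{\theta'}$ iff $\theta'\in\{\theta,\theta^{-1}\}$, an isomorphism $\pi\otimes\eta(\det)\cong\pi$ would force $\theta^2=\theta_0$, i.e. $\theta$ of order $4$, which is false. Hence $\pi$ stays irreducible on the index-$2$ subgroup $\mathrm{PSL}_2(\mathbb F_q)=\ker(\eta\circ\det)$. For $j=1,\dots,4$ define on $\tilde K_0$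
$$\rho_j(h)=\eta_j(h)\;\pi(\mathrm{pr}_1(h))\otimes\pi(\mathrm{pr}_2(h))\otimes\pi(\mathrm{pr}_3(h))\otimes\pi(\mathrm{pr}_4(h)).$$
We need three properties.

**(8.3)** $\rho_j|_{J_x}$ is irreducible, since $(\mathrm{pr}_i)_i(J_x)\supset\mathrm{PSL}_2(\mathbb F_q)^4$, which is generated by unipotents. By cuspidality of $\pi$, $\rho_j$ has no nonzero vector fixed by a root subgroup $U_{\beta_i}(\mathbb F_q)$ or $U_{-\beta_i}(\mathbb F_q)$. It is trivial on $\tilde K_{0+}$ and on $Z(\tilde H)\cap\tilde K_0=c_1(\mathcal O^\times)c_2(\mathcal O^\times)$.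

**(8.4)** The $\rho_j$ are pairwise inequivalent. If $\rho_j\cong\rho_{j'}$ with $j\ne j'$, then $\rho_j\cong\rho_j\otimes\chi$ with $\chi=\eta_j\eta_{j'}$, which is trivial on the preimage of $\mathrm{PSL}_2(\mathbb F_q)^4$. As $\rho_j$ is irreducible on that preimage, an intertwiner is scalar, so $\chi=1$. But on $(y,m)(a)$ with $y=e_j+e_l$, $l\ne j,j'$, $\chi$ is $\eta(a)$, a contradiction.

**(8.5)** $\rho_j\otimes\eta(\nu_1)=\rho_{p_{12}j}$ and $\rho_j\otimes\eta(\nu_2)=\rho_{p_{13}j}$ by (8.1); and $\rho_j(k^{-1}\,\cdot\,k)\cong\rho_{p(k)j}$ for $k\in\tilde K$. For the latter, (8.2) applied to $k^{-1}hk$ says that $\mathrm{pr}_i(k^{-1}hk)$ is $\mathrm{pr}_{p(k)i}(h)$ up to a fixed inner automorphism, so $\eta_j(k^{-1}hk)=\eta_{p(k)j}(h)$ and the tensor factors are permuted.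

## 9. The Hecke algebra is a twisted group algebra

**The characters of the Iwahori subgroup.** Let $\mathrm{Iw}\subset\mathrm{GL}_2(\mathcal O)$ be the upper triangular Iwahori subgroup, and let $a,d$ denote the diagonal entries of $g\in\mathrm{Iw}$. Let $\delta:\mathrm{Iw}\to\mathbb C^\times$ be one of

- **Case I** ($q\equiv1$ mod $4$, hence $q\ge5$): $\delta(g)=\xi(\bar a/\bar d)$, $\xi$ a character of order $4$ of $\mathbb F_q^\times$, so $\xi^2=\eta$;
- **Case II** ($q$ odd, $q\ge5$): $\delta(g)=\eta(\bar a)$.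

Let $\delta^{\rm swap}$ be obtained by exchanging $a$ and $d$. In both cases
$$\delta^{\rm swap}(g)=\delta(g)\,\eta(\overline{\det g}).\tag{9.1}$$
In Case I, $\xi(\bar d/\bar a)=\xi(\bar a/\bar d)\,\xi(\bar a/\bar d)^{-2}=\xi(\bar a/\bar d)\,\eta(\bar a\bar d)$. In Case II, $\eta(\bar d)=\eta(\bar a)\,\eta(\bar a\bar d)$. Equation (9.1) is what turns a reflection into a twist by $\eta(\nu_i)$. Case I exists because in order to descend to $G$ the character should be trivial on scalars, i.e. of the form $\alpha(\bar a/\bar d)$; then (9.1) says $\alpha^2=\eta$, which is solvable exactly when $q\equiv1$ mod $4$.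

**The groups and representations.** Put $\tilde{\mathcal P}=\{(h,g_1,g_2)\in\tilde G:h\in\tilde K_0,\ g_i\in\mathrm{Iw}\}$, a compact open subgroup, $\tilde{\mathcal P}_L=\tilde{\mathcal P}\cap\tilde L$, and
$$\Lambda_j(h,g_1,g_2)=\delta(g_1)\,\delta(g_2)\,\rho_j(h),\qquad j=1,\dots,4 .$$
In Case I, $\Lambda_j$ is trivial on $Z_0\cap\tilde{\mathcal P}$ by (8.3), so it descends to the image $\mathcal P$ of $\tilde{\mathcal P}$ in $G$; put $\mathcal P_L=\mathcal P\cap L$, the image of $\tilde{\mathcal P}_L$ since $Z_0\subset\tilde L$. In Case I put $\mathcal G=G$ and use these $\mathcal P,\mathcal P_L$, writing elements of $G$ as triples modulo $Z_0$. In Case II put $\mathcal G=\tilde G$, $\mathcal P=\tilde{\mathcal P}$, $\mathcal P_L=\tilde{\mathcal P}_L$.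

The map $\tilde{\mathcal P}_L\to\tilde K_0$ is onto: $h$ is the image of $(h,\mathrm{diag}(\nu_1(h),1),\mathrm{diag}(\nu_2(h),1))$. So by (8.3) and (8.4) the $\Lambda_j|_{\mathcal P_L}$ are irreducible and pairwise inequivalent. We view $J_x\subset\mathcal P_L$ via $u\mapsto(u,1,1)$. All $\Lambda_j$ are taken unitary.

**The index group.** Let $\tilde W$ be the group of monomial matrices in $\mathrm{GL}_2(F)$ modulo diagonal matrices over $\mathcal O^\times$. Put $D=\tilde W/\langle\varpi I\rangle$ in Case I and $D=\tilde W$ in Case II. For $w\in D$ let $b(w)=\mathrm{val}\det w$ mod $2$, and $c(w)=1$ if $w$ is antidiagonal, $0$ otherwise. These are homomorphisms $D\to\mathbb Z/2$. Define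
$$\varphi:D^2\to V_4,\qquad\varphi(w_1,w_2)=p_{12}^{\,b(w_2)+c(w_1)}\,p_{13}^{\,b(w_1)+c(w_2)},\qquad\Gamma:=\ker\varphi .\tag{9.2}$$

**Step 1: double cosets.** This step lists the double cosets with $h\in\tilde K$. By (8.2) and $\nu(\tilde T(\mathcal O))=(\mathcal O^\times)^2$, the map $\nu:\tilde K\to(F^\times)^2$ is onto. So for $w=(w_1,w_2)\in\tilde W^2$ there is $n_w=(k,\dot w_1,\dot w_2)\in\tilde G$ with $k\in\tilde K$ and $\dot w_i$ monomial representing $w_i$. Two choices differ by right multiplication by an element of $\tilde{\mathcal P}$. Given $(h,g_1,g_2)\in\tilde G$ with $h\in\tilde K$, use $\mathrm{GL}_2(F)=\bigsqcup_w\mathrm{Iw}\,w\,\mathrm{Iw}$ to write $g_i=u_i\dot w_iu_i'$ with $u_i,u_i'\in\mathrm{Iw}$, and choose $h',h''\in\tilde T(\mathcal O)$ with $\nu_i(h')=\det u_i$, $\nu_i(h'')=\det u_i'$. Then $(h',u_1,u_2)^{-1}(h,g_1,g_2)(h'',u_1',u_2')^{-1}$ is a choice of $n_w$. Hence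
$$\{(h,g_1,g_2)\in\tilde G:h\in\tilde K\}=\bigsqcup_{w\in\tilde W^2}\tilde{\mathcal P}n_w\tilde{\mathcal P},$$
and the double coset is determined by the $\mathrm{Iw}$-double cosets of $g_1,g_2$. In Case I, $Z_0$ is generated by $Z_0\cap\tilde{\mathcal P}$ and the elements with $(t_1,t_2)=(\varpi,1),(1,\varpi)$, so the corresponding double cosets in $G$ are indexed by $D^2$. In both cases we write them $\mathcal Pw\mathcal P$, $w\in D^2$.

Let $M_j=\text{c-Ind}_{\mathcal P}^{\mathcal G}\Lambda_j$.

**Proposition 9.1.** The part of $\mathrm{Hom}_{\mathcal G}(M_j,M_{j'})$ supported on $\mathcal Pg\mathcal P$ is zero unless $g\in\mathcal Pw\mathcal P$ with $w\in D^2$ and $j'=\varphi(w)j$; in that case it is one-dimensional.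

**Step 2: only $h\in\tilde K$ contributes.** Let $\kappa$ be supported on $\mathcal Pg\mathcal P$, $g=(h,g_1,g_2)$, and suppose $hx\ne x$. Any two points of the building lie in a common apartment, and $J_x$ permutes transitively the apartments containing $x$. So after left multiplication of $g$ by an element of $J_x$ we may assume $x'=hx\in V$. The $\beta_i$ span $V^*$ and are integral at $x$, so there is an affine root $\psi$ with gradient $\pm\beta_i$ for some $i$, $\psi(x)=0$ and $\psi(x')>0$. Then $U_\psi\subset J_x\cap J_{x',+}=J_x\cap hJ_{x,+}h^{-1}$. For $u\in U_\psi$,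
$$\Lambda_{j'}(u)\kappa(g)=\kappa(ug)=\kappa(g)\Lambda_j(h^{-1}uh)=\kappa(g),$$
because $h^{-1}uh\in J_{x,+}\subset\tilde K_{0+}$. But $U_\psi$ acts on $\Lambda_{j'}$ through the full group $U_{\pm\beta_i}(\mathbb F_q)$, without nonzero fixed vectors by (8.3). So $\kappa(g)=0$.

**Step 3: the remaining double cosets.** Now $hx=x$, and we may take $g=n_w=(k,\dot w_1,\dot w_2)$. As $\tilde K_0$ is normal in $\tilde K$, the group $\tilde{\mathcal P}\cap n_w\tilde{\mathcal P}n_w^{-1}$ consists of the $(h,g_1,g_2)\in\tilde G$ with $h\in\tilde K_0$ and $g_i\in\mathrm{Iw}\cap\dot w_i\mathrm{Iw}\dot w_i^{-1}$. It contains $\tilde{\mathcal P}_L$. Conjugation by $\dot w_i^{-1}$ keeps the diagonal entries of $g_i$ if $c(w_i)=0$ and exchanges them if $c(w_i)=1$. By (9.1), $\det g_i=\nu_i(h)$ and (8.5), on this group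
$${}^{n_w}\Lambda_j\cong\delta(g_1)\,\delta(g_2)\,\eta(\nu_1(h))^{c(w_1)}\,\eta(\nu_2(h))^{c(w_2)}\,\rho_{p(k)j}(h)=\Lambda_{\varphi(w)j},$$
because $\mathrm{val}\,\nu_i(k)=\mathrm{val}\det\dot w_i$ gives $p(k)=p_{13}^{b(w_1)}p_{12}^{b(w_2)}$, and the twists contribute $p_{12}^{c(w_1)}p_{13}^{c(w_2)}$. Since the $\Lambda_j$ are irreducible and pairwise inequivalent already on $\mathcal P_L$, (3.2) is one-dimensional if $j'=\varphi(w)j$ and zero otherwise.

In Case I we also need that $\mathcal P\cap n_w\mathcal Pn_w^{-1}$ is the image of $\tilde{\mathcal P}\cap n_w\tilde{\mathcal P}n_w^{-1}$. If $p=z\,n_wp'n_w^{-1}$ with $p,p'\in\tilde{\mathcal P}$ and $z\in Z_0$ with parameters $t_i$, then applying $\nu$ gives $t_i^2\in\mathcal O^\times$. So $z\in\tilde{\mathcal P}$ and $z^{-1}p$ lies in the intersection upstairs. $\square$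

**Proposition 9.2.** For every $w\in D^2$ and every $j$ there is a unitary $U_w:M_j\to M_{\varphi(w)j}$ supported on $\mathcal Pw\mathcal P$, unique up to $U(1)$. Hence $U_wU_{w'}\in U(1)\,U_{ww'}$.

In $\mathrm{SL}_2$ we needed a character sum to see that the square of the generator for a reflection is scalar. Here this is forced: a reflection alone moves $j$.

**Step 4: unitaries for generators.** $D$ is generated by $s=\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$ and $\Pi^{\pm1}$, $\Pi=\left(\begin{smallmatrix}0&1\\\varpi&0\end{smallmatrix}\right)$ (note $s\Pi=\mathrm{diag}(\varpi,1)$), and $\Pi$ normalizes $\mathrm{Iw}$. Let $s^{(i)},\Pi^{(i)}\in D^2$ have the indicated $i$-th component and trivial other component. Since $c(s)=1$ and $b(s)=0$, we have $\varphi(s^{(1)})=p_{12}\ne1$ and $\varphi(s^{(2)})=p_{13}\ne1$.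

Let $T\ne0$ in $\mathrm{Hom}_{\mathcal G}(M_j,M_{\varphi(s^{(i)})j})$ be supported on $\mathcal Ps^{(i)}\mathcal P$; it exists by Proposition 9.1. Then $T^*T\in\mathrm{End}_{\mathcal G}(M_j)$ is supported on $\mathcal P\cup\mathcal Ps^{(i)}\mathcal P$. Its component on $\mathcal Ps^{(i)}\mathcal P$ vanishes by Proposition 9.1, since $\varphi(s^{(i)})j\ne j$. So $T^*T$ is a scalar, positive because $T\ne0$. Likewise $TT^*$ is a scalar, and the two agree since $T(T^*T)=(TT^*)T$. A multiple of $T$ is unitary. For $(\Pi^{(i)})^{\pm1}$ the double coset is a single coset, because $\Pi$ normalizes $\mathrm{Iw}$ and $\tilde K_0$ is normal in $\tilde K$. So for a nonzero $T$ supported there, $T^*T$ and $TT^*$ are supported on $\mathcal P$, and again a multiple of $T$ is unitary.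

**Step 5: words.** Take any word in these generators representing $w$ and the product of the corresponding unitaries. By induction on the word length, its support is $\mathcal Pw\mathcal P$. Indeed, let $U:M_j\to M_{\varphi(w)j}$ be a unitary supported on $\mathcal Pw\mathcal P$, and multiply on the left by the unitary for $s^{(i)}$. The support lies in $\mathcal Ps^{(i)}w\mathcal P\cup\mathcal Pw\mathcal P$, by Step 1 and $\mathrm{Iw}\,s\,\mathrm{Iw}\,w_i\,\mathrm{Iw}\subset\mathrm{Iw}\,sw_i\,\mathrm{Iw}\cup\mathrm{Iw}\,w_i\,\mathrm{Iw}$. The component on $\mathcal Pw\mathcal P$ vanishes by Proposition 9.1, since the target index is $\varphi(s^{(i)}w)j\ne\varphi(w)j$. For $(\Pi^{(i)})^{\pm1}$ the support is $\mathcal P(\Pi^{(i)})^{\pm1}w\mathcal P$ at once. Uniqueness up to $U(1)$ is the one-dimensionality in Proposition 9.1. Concatenating words for $w$ and $w'$ gives $U_wU_{w'}\in U(1)U_{ww'}$. $\square$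

**Corollary 9.3.** Put $\Lambda=\Lambda_1$. Then $\mathrm{End}_{\mathcal G}(M_1)$ has the basis of unitaries $(U_\gamma)_{\gamma\in\Gamma}$, and the hypothesis of Proposition 3.1 on $\mathrm{End}_{\mathcal G}(M)$ holds for $(\mathcal P,\Lambda)$ and $\Gamma$.

*Proof.* By Proposition 9.1 endomorphisms of $M_1$ are supported on the $\mathcal Pw\mathcal P$ with $\varphi(w)1=1$, i.e. $\varphi(w)=1$, as $V_4$ is simply transitive. Each carries a line spanned by $U_w$. $\square$

## 10. The block of $G=(\mathrm{Spin}_8\times\mathrm{SL}_2\times\mathrm{SL}_2)/\mu_2^2$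

We are in Case I. It remains to find the inertial class to which $(\mathcal P,\Lambda)$ belongs and to compute its $W^{\mathfrak s}$ and $T^{\mathfrak s}_{\rm u}$.

**Lemma 10.1.** Let $\mathcal L$ be the group of $F$-points of a connected reductive group, $A\subset Z(\mathcal L)$ a closed subgroup, $K\supset A$ an open subgroup with $K/A$ compact, and $\rho$ a finite-dimensional irreducible smooth representation of $K$ intertwined by no element outside $K$. Then $X=\text{c-Ind}_K^{\mathcal L}\rho$ is irreducible and supercuspidal.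

*Proof.* $A$ acts on $X$ by a character, so $X|_K$ and every $K$-stable subspace of it are semisimple (average projections over $K/A$). By Frobenius reciprocity and Mackey's formula, $\dim\mathrm{Hom}_K(\rho,X)=\dim\mathrm{End}_{\mathcal L}(X)=1$. Let $X_\rho\cong\rho$ be the space of functions supported on $K$; it generates $X$. If $0\ne X'\subset X$ is a subrepresentation, then $X'\subset\mathrm{Ind}_K^{\mathcal L}\rho$ gives $\mathrm{Hom}_K(X',\rho)\ne0$, so $X'\supset X_\rho$ by semisimplicity and multiplicity one, hence $X'=X$. Pairing $X_\rho$ with the functions in $\text{c-Ind}_K^{\mathcal L}\rho^\vee\subset X^\vee$ supported on $K$ gives a nonzero matrix coefficient supported in $K$, hence compactly supported modulo the center. As $X$ is irreducible, all its coefficients are, so $X$ is supercuspidal. $\square$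

**Step 1: the supercuspidals $\sigma_z$.** Let $A=\{(1,\mathrm{diag}(r_1,r_1^{-1}),\mathrm{diag}(r_2,r_2^{-1}))\}\cong(F^\times)^2$. It maps injectively to $L$ and is central there. We have $A\cap\mathcal P_L=(\mathcal O^\times)^2$: if $a=zp$ with $z\in Z_0$, $p\in\tilde{\mathcal P}_L$, applying $\nu$ shows $z\in\tilde{\mathcal P}_L$. On this group $\Lambda$ acts by $\xi(\bar r_1^2)\xi(\bar r_2^2)=\eta(\bar r_1)\eta(\bar r_2)$. For $z\in(\mathbb C^\times)^2$ let $\Lambda_{(z)}$ be the extension of $\Lambda|_{\mathcal P_L}$ to $A\mathcal P_L$ on which the element with $r_i=\varpi$ and the other $r_{i'}=1$ acts by $z_i$. Put $\sigma_z=\text{c-Ind}_{A\mathcal P_L}^L\Lambda_{(z)}$.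

We check that $\sigma_z$ is irreducible supercuspidal. Suppose $l=(h,\mathrm{diag}(a_1,d_1),\mathrm{diag}(a_2,d_2))$ intertwines $\Lambda_{(z)}$. The argument of Section 9, Step 2, which only uses $J_x\subset\mathcal P_L$, shows $h\in\tilde K$. So $l$ normalizes $\mathcal P_L$, and ${}^l\Lambda\cong\Lambda_{p(h)1}$ on $\mathcal P_L$ by (8.5). Since the $\Lambda_j|_{\mathcal P_L}$ are irreducible and inequivalent, $p(h)1=1$, i.e. both $\mathrm{val}\,\nu_i(h)$ are even. Modulo $Z_0$ we may assume $\mathrm{val}\,\nu_i(h)=0$. Then $h\in\tilde K_0$, $\mathrm{val}\,a_i=-\mathrm{val}\,d_i$, and $l\in A\mathcal P_L$. Apply Lemma 10.1 with $K=A\mathcal P_L$.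

**Step 2: the torus.** An irreducible representation of $L$ containing $\Lambda|_{\mathcal P_L}$ contains some $\Lambda_{(z)}$, as $A$ acts by scalars; so it is a quotient of $\sigma_z$, hence isomorphic to it. Restricting to $A$, $\sigma_z\cong\sigma_{z'}$ iff $z=z'$. A character $\chi\in\mathfrak X(L)$ is trivial on the compact group $\mathcal P_L$, so $\sigma_z\otimes\chi$ contains $\Lambda|_{\mathcal P_L}$ and equals $\sigma_{z'}$ with $z'=z\cdot\chi|_A$ (values on the two elements above). Which $z'$ occur? The homomorphisms $l\mapsto\mathrm{val}(a_i/d_i)$ on $L$, well defined modulo $Z_0$, come from rational characters, so they are trivial on $L^1$. On $A$ they are $2\,\mathrm{val}\,r_i$. So $A/(A\cap\mathcal P_L)\cong\mathbb Z^2$ embeds in the free abelian group $L/L^1$. Since $\mathbb C^\times$ and $S^1$ are divisible, $\mathfrak X(L)\to\mathrm{Hom}(\mathbb Z^2,\mathbb C^\times)$ and $\mathfrak X_{\rm u}(L)\to\mathrm{Hom}(\mathbb Z^2,S^1)$ are onto. With $\sigma=\sigma_{(1,1)}$, which is unitary, and $\mathfrak s=[L,\sigma]_G$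 we get
$$\mathfrak X(L)\cdot\sigma=\{\sigma_z\},\qquad T^{\mathfrak s}_{\rm u}=\{\sigma_z:|z_1|=|z_2|=1\}=S^1\times S^1,$$
and $(\mathcal P_L,\Lambda|_{\mathcal P_L})$ is an $[L,\sigma]_L$-type.

**Step 3: the group $W^{\mathfrak s}$.** $\nu$ is onto on $\tilde T$, so $\tilde L$ projects onto the diagonal torus of each $\mathrm{GL}_2(F)$. Hence $(h,g_1,g_2)$ normalizes $\tilde L$ iff both $g_i$ are monomial. So $\mathrm N_G(L)/L=(\mathbb Z/2)^2$, generated by $\dot n_1,\dot n_2$, where $\dot n_i$ has $\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$ in the $i$-th $\mathrm{GL}_2$-place and is trivial elsewhere. By (9.1) and (8.5), ${}^{\dot n_1}\Lambda\cong\Lambda_{p_{12}1}$ on $\mathcal P_L$. This is not $\Lambda$, but it is $\cong{}^l\Lambda$ with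
$$l=(k_{12},\mathrm{diag}(\nu_1(k_{12}),1),\mathrm{diag}(\nu_2(k_{12}),1))\in L,$$
since $p(k_{12})=p_{12}$. So ${}^{\dot n_1}\sigma_z$ contains ${}^l\Lambda$, and being isomorphic to its $L$-conjugates it contains $\Lambda|_{\mathcal P_L}$. Thus it is some $\sigma_{z'}$; comparing the actions of $A$, ${}^{\dot n_1}\sigma_z\cong\sigma_{(z_1^{-1},z_2)}$. Similarly ${}^{\dot n_2}\sigma_z\cong\sigma_{(z_1,z_2^{-1})}$, using $p_{13}$ and $k_{13}$. Hence $W^{\mathfrak s}=(\mathbb Z/2)^2$, acting by $z_i\mapsto z_i^{-1}$. The element $l$ is where the crossing hides: it has $\mathrm{val}\,\nu_2$ odd, so it moves the second coordinate by an odd step.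

**Step 4: $(\mathcal P,\Lambda)$ is an $\mathfrak s$-type.** We verify the definition of a cover. The parabolic subgroups with Levi factor $L$ are the four given by choosing the upper or lower Borel subgroup in each $\mathrm{GL}_2$; their unipotent radicals consist of elements $(1,u_1,u_2)$. $\mathrm{Iw}$ has an Iwahori decomposition with respect to both Borel subgroups, and unipotents have determinant $1$, so the diagonal part $t_i$ of $g_i$ has $\det t_i=\det g_i=\nu_i(h)$. Hence $\mathcal P$ has an Iwahori decomposition with respect to each of the four parabolics. $\Lambda$ is trivial on the unipotent parts and $\Lambda|_{\mathcal P_L}$ is irreducible. For $\zeta=(1,\mathrm{diag}(\varpi^{n_1},\varpi^{-n_1}),\mathrm{diag}(\varpi^{n_2},\varpi^{-n_2}))\in Z(L)$ the corresponding $w$ has $b=c=0$ in both components, so $w\in\Gamma$, and $U_w$, $U_{w^{-1}}$ are invertible elements of the Hecke algebra of $\Lambda$ supported on $\mathcal P\zeta\mathcal P$, $\mathcal P\zeta^{-1}\mathcal P$. For suitable signs of $n_1,n_2\ne0$,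 $\zeta$ is strongly positive for any given one of the four parabolics. So $(\mathcal P,\Lambda)$ is a $G$-cover of $(\mathcal P_L,\Lambda|_{\mathcal P_L})$, and by Theorem 8.3 of Bushnell–Kutzko it is an $\mathfrak s$-type.

**Step 5: $\Gamma$ is $pgg$.** $D\cong\mathbb Z\rtimes\{\pm1\}$ is the group of maps $v\mapsto\varepsilon v+n$ of $\mathbb R$: send $\mathrm{diag}(\varpi^a,\varpi^d)$ to the translation by $a-d$, and $s$ to $v\mapsto-v$. Scalars act trivially, and conjugation by $s$ exchanges $a$ and $d$, so this is consistent. Here $b=a+d\equiv n$ mod $2$ and $\varepsilon=(-1)^c$. By (9.2), $\Gamma=\ker\varphi$ is given by $b(w_2)=c(w_1)$, $b(w_1)=c(w_2)$, i.e. $n_2\equiv c_1$, $n_1\equiv c_2$ mod $2$. This is (6.1).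

**Conclusion of the proof of Theorem 1.** By Step 4, Corollary 9.3, Proposition 3.1 and Lemma 6.2, $C^*_{\rm r}(G)^{\mathfrak s}$ is Morita equivalent to $C^*_{\rm r}(\Gamma,\mu)\cong C^*(\Gamma)$. Proposition 6.3 gives $K_0\cong\mathbb Z^3$ and $K_1\cong\mathbb Z/2$. By Steps 2 and 3 and (1.4), $K^0_{W^{\mathfrak s}}(T^{\mathfrak s}_{\rm u})\cong\mathbb Z^9$ and $K^1_{W^{\mathfrak s}}(T^{\mathfrak s}_{\rm u})=0$. Since $\mathbf G$ is $F$-split, $\mathbb Z^9\not\cong\mathbb Z^3$ and $0\not\cong\mathbb Z/2$, the conjecture fails in both degrees. $\blacksquare$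

## 11. The block of $\tilde G$ and a bound on ranks

We are in Case II: $\mathcal G=\tilde G$, any odd $q\ge5$. Sections 8 and 9 cover this case. On the torus side two trivial directions appear; on the $C^*$-side a count of ranks is enough, whatever the twist.

**Step 1: the inertial class.** Let
$$\tilde A=\{(c_1(t_1)c_2(t_2),\mathrm{diag}(a_1,t_1^2a_1^{-1}),\mathrm{diag}(a_2,t_2^2a_2^{-1}))\}\cong(F^\times)^4,$$
a central subgroup of $\tilde L$. The intersection $\tilde A\cap\tilde{\mathcal P}_L$ is given by $t_i,a_i\in\mathcal O^\times$, and $\Lambda$ acts on it by $\eta(\bar a_1)\eta(\bar a_2)$. Let $\zeta$ be a character of $\tilde A$ extending this one, $\Lambda_{(\zeta)}$ the corresponding extension of $\Lambda|_{\tilde{\mathcal P}_L}$ to $\tilde A\tilde{\mathcal P}_L$, and $\tilde\sigma_\zeta=\text{c-Ind}_{\tilde A\tilde{\mathcal P}_L}^{\tilde L}\Lambda_{(\zeta)}$.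

If $l=(h,\mathrm{diag}(a_i,d_i)_{i=1,2})\in\tilde L$ intertwines $\Lambda_{(\zeta)}$, then as in Section 10, Step 1, $h\in\tilde K$ and $p(h)1=1$, so both $\mathrm{val}\,\nu_i(h)$ are even. Multiplying $l$ by an element of $\tilde A$ whose $t_i$ are suitable powers of $\varpi$, we reach $h\in\tilde K_0$, so that $a_id_i$ is a unit. Multiplying by one with $t_i=1$ and $a_i$ suitable powers of $\varpi$, we reach $a_i,d_i\in\mathcal O^\times$. So $l\in\tilde A\tilde{\mathcal P}_L$, and by Lemma 10.1 $\tilde\sigma_\zeta$ is irreducible supercuspidal.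

As in Section 10, Step 2, the irreducible representations of $\tilde L$ containing $\Lambda|_{\tilde{\mathcal P}_L}$ are exactly the $\tilde\sigma_\zeta$, which are pairwise inequivalent, and twisting by $\chi\in\mathfrak X(\tilde L)$ multiplies $\zeta$ by $\chi|_{\tilde A}$. The homomorphisms $\mathrm{val}\,\nu_i(h)$ and $\mathrm{val}\,a_i$ of $\tilde L$ come from rational characters and take on $\tilde A$ the values $2\,\mathrm{val}\,t_i$ and $\mathrm{val}\,a_i$. So $\tilde A/(\tilde A\cap\tilde{\mathcal P}_L)\cong\mathbb Z^4$ embeds in $\tilde L/\tilde L^1$. By divisibility the $\tilde\sigma_\zeta$ form one $\mathfrak X(\tilde L)$-orbit, and those with $\zeta$ unitary one $\mathfrak X_{\rm u}(\tilde L)$-orbit. Let $\mathfrak s$ be their class. Restricting $\zeta$ to the group $\mathbb Z^4$ of elements of $\tilde A$ with $t_i=\varpi^{u_i}$, $a_i=\varpi^{v_i}$ identifies $T^{\mathfrak s}_{\rm u}$ with $\mathrm{Hom}(\mathbb Z^4,S^1)$, and $(\tilde{\mathcal P}_L,\Lambda|_{\tilde{\mathcal P}_L})$ is an $[\tilde L,\tilde\sigma_\zeta]_{\tilde L}$-type.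

**Step 2: the left-hand side.** $\mathrm N_{\tilde G}(\tilde L)/\tilde L=\langle\dot n_1,\dot n_2\rangle=(\mathbb Z/2)^2$ as before. The argument of Section 10, Step 3, with $k_{12},k_{13}$, shows that ${}^{\dot n_i}\tilde\sigma_\zeta$ contains $\Lambda|_{\tilde{\mathcal P}_L}$. So ${}^{\dot n_i}\tilde\sigma_\zeta\cong\tilde\sigma_{\zeta'}$ with $\zeta'$ the $\dot n_i$-conjugate of $\zeta$, and $W^{\mathfrak s}=(\mathbb Z/2)^2$. Conjugation by $\dot n_i$ exchanges $a_i$ and $t_i^2a_i^{-1}$, so it acts on $\mathbb Z^4$ by $(u_i,v_i)\mapsto(u_i,2u_i-v_i)$, fixing the other coordinates. In the basis $(1,1),(0,1)$ of the $i$-th $\mathbb Z^2$ this is $\mathrm{diag}(1,-1)$. Hence $T^{\mathfrak s}_{\rm u}\cong(S^1)^2\times(S^1\times S^1)$ with $W^{\mathfrak s}$ acting trivially on the first factor and as in Theorem 1 on the second. By Künneth and (1.4), and since $K^0((S^1)^2)\cong K^1((S^1)^2)\cong\mathbb Z^2$,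
$$K^j_{W^{\mathfrak s}}(T^{\mathfrak s}_{\rm u})\cong K^j((S^1)^2)\otimes\mathbb Z^9\cong\mathbb Z^{18}\qquad(j=0,1).$$

**Step 3: the discrete group.** The elements $(1,\mathrm{diag}(\varpi^{n_i},\varpi^{-n_i})_{i=1,2})$ of $Z(\tilde L)$ again have $b=c=0$, and the Iwahori decompositions hold as in Section 10, Step 4. So $(\tilde{\mathcal P},\Lambda)$ is a $\tilde G$-cover of $(\tilde{\mathcal P}_L,\Lambda|_{\tilde{\mathcal P}_L})$ and an $\mathfrak s$-type. By Corollary 9.3 and Proposition 3.1, $K_*(C^*_{\rm r}(\tilde G)^{\mathfrak s})\cong K_*(C^*_{\rm r}(\Gamma,\mu))$ with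
$$\Gamma=\{(w_1,w_2)\in\tilde W^2:b(w_2)=c(w_1),\ b(w_1)=c(w_2)\}.$$
The homomorphism $\Gamma\to\mathbb Z^2$, $w\mapsto(\mathrm{val}\det w_1,\mathrm{val}\det w_2)$, is onto: choose $w_i$ with the prescribed $\mathrm{val}\det$ and the diagonal or antidiagonal shape prescribed by the other component. On its kernel $b=0$, hence $c=0$, so the kernel is $\{(\mathrm{diag}(\varpi^{n_i},\varpi^{-n_i}))_{i=1,2}\}\cong\mathbb Z^2$. So there is a chain $1=\Gamma_0\lhd\Gamma_1\lhd\Gamma_2\lhd\Gamma_3\lhd\Gamma_4=\Gamma$ with $\Gamma_{r+1}/\Gamma_r\cong\mathbb Z$.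

**Step 4: iterated crossed products.** Put $C_r=C^*_{\rm r}(\Gamma_r,\mu)$ and let $\gamma\in\Gamma_{r+1}$ lift a generator of $\Gamma_{r+1}/\Gamma_r$. $C_{r+1}$ is generated by $C_r$ and the unitary $v_\gamma$, which normalizes $C_r$. This gives a surjection $C_r\rtimes_{\mathrm{Ad}\,v_\gamma}\mathbb Z\to C_{r+1}$. The canonical trace of $C_{r+1}$ pulls back to the composition of the conditional expectation $C_r\rtimes\mathbb Z\to C_r$ with the canonical trace of $C_r$. This composition is faithful, so the surjection is injective: an $a$ in the kernel has $a^*a$ of trace $0$. Hence $C_{r+1}\cong C_r\rtimes\mathbb Z$.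

**Step 5: the rank bound.** By the Pimsner–Voiculescu sequence, $K_j(C\rtimes_\alpha\mathbb Z)$ is an extension of $\ker(1-\alpha_*)\subset K_{j-1}(C)$ by the cokernel of $1-\alpha_*$ on $K_j(C)$. With $R(C)=\operatorname{rank}K_0(C)+\operatorname{rank}K_1(C)$ this gives
$$\operatorname{rank}K_j(C\rtimes_\alpha\mathbb Z)\le R(C),\qquad R(C\rtimes_\alpha\mathbb Z)\le2R(C).$$
From $R(C_0)=R(\mathbb C)=1$ we get $R(C_3)\le8$, hence $\operatorname{rank}K_j(C^*_{\rm r}(\tilde G)^{\mathfrak s})=\operatorname{rank}K_j(C_4)\le8<18$ for $j=0,1$. This proves Theorem 2. $\blacksquare$
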